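# Discrete spectra of $\pm1$ polynomials and Perron numbers

## 1. A finite set folded by multiplication by $q$, and the slopes of a conjugation

Fix a real number $q\in(1,2)$. Let
$$A(q)=\left\{\epsilon_n q^n+\cdots+\epsilon_1 q+\epsilon_0 \;:\; n\ge 0,\ \epsilon_i\in\{-1,+1\}\right\}$$
be the set of values at $q$ of all polynomials with every coefficient $\pm1$; it is called the spectrum of $\{\pm1\}$ polynomials at $q$. Put
$$\lambda=\frac1q,\qquad c=\frac1{q-1},\qquad I=[-c,c],\qquad S=(A(q)\cup\{0\})\cap I .$$
Since $q<2$ we have $c>1$, so $0,1,-1\in S$. Clearly $S=-S$. If $x\in A(q)\cup\{0\}$, then $qx+1$ and $qx-1$ are in $A(q)$: multiplying by $q$ shifts the coefficients, and the new constant term is free.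

The number $c$ is chosen so that $qc-1=c$. If $x\in[0,c]$, then $qx-1\in[-1,qc-1]=[-1,c]\subset I$. By symmetry,
$$x\in S,\ x\ge0\ \Rightarrow\ qx-1\in S;\qquad\qquad x\in S,\ x\le 0\ \Rightarrow\ qx+1\in S .\tag{1}$$
So $S$ is folded into itself: stretch by $q$, then push back toward zero by $1$. At $x=0$ both pushes are allowed.

In the other direction, a point that leaves $I$ never returns: if $|x|>c$, then $|qx\pm1|\ge q|x|-1>qc-1=c$. Since each element of $A(q)$ is built from $0$ by repeated steps $x\mapsto qx\pm1$ (Horner's rule), $S$ consists exactly of the points reachable from $0$ by such steps without leaving $I$. This makes $S$ computable by hand in small cases.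

Now suppose that $q$ is algebraic and that $S$ is finite. Let $q'\ne q$ be a conjugate of $q$, and let $\sigma:\mathbb Q(q)\to\mathbb C$ be the field embedding with $\sigma(q)=q'$. The set $S$ lies in $\mathbb Z[q]$, so $\sigma$ is defined on it. The object on which everything turns is the largest slope of $\sigma$ on $S$:
$$L=\max\left\{\frac{|\sigma(y)-\sigma(x)|}{y-x}\;:\;x,y\in S,\ x<y\right\}.\tag{2}$$
It is a maximum over a finite nonempty set, and $\sigma$ is injective, so $0<L<\infty$. We call a pair $x<y$ of elements of $S$ **maximal** if it attains $L$.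

**Example (golden ratio).** Let $q=\varphi=\frac{1+\sqrt5}2$, so $\varphi^2=\varphi+1$ and $c=\frac1{\varphi-1}=\varphi$. From $0$ we reach $\pm1$. From $1$ we reach $\varphi-1$ and $\varphi+1$, and the second is outside $I$. From $\varphi-1$ we reach $\varphi(\varphi-1)\mp1=1\mp1$, that is, $0$ and $2$, and $2>\varphi$ is outside. By symmetry,
$$S=\{-1,\,-(\varphi-1),\,0,\,\varphi-1,\,1\}.$$
The other conjugate is $q'=1-\varphi=-1/\varphi$, so $\sigma(1)=1$ and $\sigma(\varphi-1)=-\varphi$. The slope of $(0,\varphi-1)$ is $\varphi/(\varphi-1)=\varphi^2$. The slope of $(\varphi-1,1)$ is $(1+\varphi)/(2-\varphi)=\varphi^2/\varphi^{-2}=\varphi^4$. The slope of $(0,1)$ is $1$. A pair with one point on each side of $0$ cannot have a slope larger than both of the slopes from $0$ to its ends, by the triangle inequality. So $L=\varphi^4$. Apply $x\mapsto qx-1$ to both points of the maximal pair $(\varphi-1,1)$: we get $(0,\varphi-1)$, of slope $\varphi^2=\frac{|q'|}{q}\,\varphi^4$. The slope was multiplied by exactly $|q'|/q$.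

That last line is what $L$ is for. A finite set has a largest slope, and folding multiplies slopes by $|q'|/q$. We shall use this to compare the size of $q'$ with that of $q$.

## 2. Perron numbers, Pisot numbers, and the theorems

**Definition (discrete spectrum).** $A(q)$ is *discrete* if it has no accumulation point in $\mathbb R$. By Bolzano–Weierstrass this means that each bounded interval contains only finitely many points of $A(q)$. In particular $A(q)\cap I$ is then finite.

**Definition (Perron number).** A real algebraic integer $q>1$ all of whose other Galois conjugates have modulus strictly less than $q$.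

**Definition (Pisot number).** A real algebraic integer $q>1$ all of whose other Galois conjugates have modulus strictly less than $1$.

The golden ratio is Pisot, since its other conjugate is $-1/\varphi$. The number $\sqrt2$ is not even Perron, since its other conjugate $-\sqrt2$ has the same modulus. Section 8 contains a cubic Perron number whose other conjugates have modulus larger than $1$, so it is not Pisot.

We ask: if $q\in(1,2)$ and the values of $\pm1$ polynomials at $q$ do not pile up anywhere, must $q$ be a Perron number? The answer is yes.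

**Theorem 1.** Let $q\in(1,2)$ and suppose $A(q)\cap I$ is finite (in particular, this holds if $A(q)$ is discrete). Then $q$ is a Perron number.

**Theorem 2.**

1. (Range.) Theorem 1 holds on $(1,2]$ and the range cannot be enlarged: $A(q)$ is discrete for every real $q>2$, including transcendental $q$.
2. (The converse fails.) If $q\in(1,2)$ and $A(q)$ is discrete, then also $|N(q)|\in\{1,2\}$, where $N(q)$ is the norm of $q$. Hence the root $q\in(1,2)$ of $x^3-x-3$ is a Perron number for which $A(q)$ is not discrete.
3. (Classification for $q\le\sqrt2$.) For $q\in(1,\sqrt2]$: $A(q)$ is discrete if and only if $q$ is a Pisot number.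

Theorem 1 will be proved from scratch. Only part 3 of Theorem 2 uses a cited result, a theorem of Feng that is stated in Section 9.

We use these standard facts. If $q$ is algebraic and $q'$ is a conjugate of $q$, there is a unique field embedding $\sigma:\mathbb Q(q)\to\mathbb C$ with $\sigma(q)=q'$; it is injective and fixes $\mathbb Q$. By Gauss's lemma, if a monic $f\in\mathbb Z[x]$ vanishes at $q$, then the minimal polynomial of $q$ is in $\mathbb Z[x]$ and divides $f$ in $\mathbb Z[x]$. The norm $N(q)$ is the product of all conjugates of $q$, which is $\pm$ the constant term of the minimal polynomial. Finally, if $a,b\in\mathbb C$ are nonzero and $|a+b|=|a|+|b|$, then $b/a>0$, so $a$, $b$ and $a+b$ all have the same argument.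

## 3. The spectra at $3/2$ and at $\sqrt2$ by hand

**$q=3/2$.** This is not an algebraic integer, so Theorem 1 predicts that $S$ is infinite. Follow the point $1$ under (1):
$$1,\quad \tfrac12,\quad -\tfrac14,\quad \tfrac58,\quad -\tfrac1{16},\quad \tfrac{29}{32},\ \dots$$
If $x=a/2^k$ with $a$ odd, then $\frac32x\pm1=(3a\pm2^{k+1})/2^{k+1}$ has odd numerator. So the denominators double forever, the points are all distinct, and they all lie in $S$. Only one orbit was needed here.

**$q=\sqrt2$.** Now $q$ is an algebraic integer, and the orbit of $1$ could well repeat. We must see the obstruction $q'=-q$ directly. First,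
$$\sum_{i=0}^k\epsilon_i2^i=2\sum_{i=0}^kb_i2^i-(2^{k+1}-1),\qquad b_i=\frac{1+\epsilon_i}2\in\{0,1\},$$
so these sums are exactly the odd integers of absolute value at most $2^{k+1}-1$. In a polynomial of degree $2k+1$ evaluated at $\sqrt2$, the coefficients of even index contribute such a sum, and the coefficients of odd index contribute $\sqrt2$ times another such sum, *chosen independently*. Hence $A(\sqrt2)$ contains every $a+b\sqrt2$ with $a,b$ odd. For each odd $b$ there is an odd $a$ with $|a+b\sqrt2|\le1<c$, because an interval of length $2$ contains an odd integer. So $A(\sqrt2)\cap I$ is infinite.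

Remember the mechanism: digits split by the parity of the index, and the two halves are chosen independently. It returns in Section 7.

## 4. One orbit: integrality, and the bound $|q'|\le2$

From here to the end of Section 7 we assume $q\in(1,2)$ and $A(q)\cap I$ finite, so that $S$ is finite.

**Step 1: $q$ is an algebraic integer.** The purpose is to make conjugates available. Put $x_0=1\in S$ and define $x_{k+1}=qx_k-1$ if $x_k\ge0$, and $x_{k+1}=qx_k+1$ if $x_k<0$. By (1) all $x_k$ lie in $S$. By induction $x_k=P_k(q)$, where $P_k$ is a monic polynomial of degree $k$ with all coefficients $\pm1$. Since $S$ is finite, $x_i=x_j$ for some $i<j$. Then $q$ is a root of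
$$P_j-P_i,$$
which has integer coefficients and is monic of degree $j$, because $\deg P_i=i<j$. So $q$ is an algebraic integer.

Let $q'\ne q$ be a conjugate and $\sigma$ the embedding with $\sigma(q)=q'$. We record
$$\sigma(qx\pm1)=q'\sigma(x)\pm1,\qquad \sigma(0)=0,\qquad \sigma(-x)=-\sigma(x).$$
We want $|q'|<q$.

It is natural to continue with single orbits. Suppose $|q'|>1$ (otherwise there is nothing to prove) and put $\rho=\frac1{|q'|-1}$, so that $|q'|\rho-1=\rho$. Let $x\in S$, and let $x^+=qx\mp1\in S$ be the next point given by (1). Then
$$|\sigma(x^+)|-\rho\ \ge\ |q'||\sigma(x)|-1-\rho\ =\ |q'|\,(|\sigma(x)|-\rho).$$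
If $|\sigma(x)|>\rho$ for some $x\in S$, then along the orbit of $x$ the quantity $|\sigma(\cdot)|-\rho$ grows at least like $|q'|^k$. This is impossible, since the orbit stays in the finite set $S$. So $|\sigma(x)|\le\frac1{|q'|-1}$ for all $x\in S$. With $x=1$ this reads $1\le\frac1{|q'|-1}$, that is, $|q'|\le2$.

Here this approach stops. The number $q$ entered only to keep the orbit inside $S$; after that, the estimate compares $|q'|$ with $1$, and the steps $\pm1$ are treated as an error of size $1$. We get the bound $2$ where we need the bound $q$, and a bound of $2$ does not rule out even the situation $q'=-q$ of $\sqrt2$.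

## 5. Two points on the same side of zero: $|q'|\le q$

Follow two points instead. If $x<y$ are on the same side of $0$, they get the same $\pm1$, and it cancels: the difference is multiplied by exactly $q$, the difference of conjugates by exactly $q'$, and hence the slope by exactly $|q'|/q$. If $|q'|>q$, the slope grows. There is one difficulty: the distance grows too, so after some steps the two points lie on opposite sides of $0$ and receive different signs. The way around this is not to iterate. Take a pair whose slope is already the largest possible, and make a single step. All we need is that such a pair can be chosen on one side of $0$.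

**Definition (one-sided pair and its step).** A pair $x<y$ in $S$ is *one-sided* if $x,y\ge0$ or $x,y\le0$. Since $x\neq y$, only one of the two cases holds. Put $e=1$ in the first case and $e=-1$ in the second. The *one-sided step* sends $(x,y)$ to $(qx-e,\,qy-e)$. By (1) both new points lie in $S$. Moreover
$$(qy-e)-(qx-e)=q(y-x),\qquad \sigma(qy-e)-\sigma(qx-e)=q'\,(\sigma(y)-\sigma(x)).\tag{3}$$
A pair in $S$ that is not one-sided satisfies $x<0<y$.

**Step 2: some maximal pair is consecutive in $S$.** This will give a one-sided maximal pair. Let $(x,y)$ be any maximal pair, and let $x=z_0<z_1<\dots<z_k=y$ be all the elements of $S$ in $[x,y]$. Then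
$$L(y-x)=|\sigma(y)-\sigma(x)|\le\sum_{i=0}^{k-1}|\sigma(z_{i+1})-\sigma(z_i)|\le L\sum_{i=0}^{k-1}(z_{i+1}-z_i)=L(y-x).$$
Equality holds throughout. Each summand satisfies $|\sigma(z_{i+1})-\sigma(z_i)|\le L(z_{i+1}-z_i)$, so each of these is an equality, and every pair $(z_i,z_{i+1})$ is maximal.

**Step 3: $|q'|\le q$.** Take a maximal pair $(x,y)$ that is consecutive in $S$. Since $0\in S$, we cannot have $x<0<y$, so the pair is one-sided. (This is why $0$ was adjoined to $A(q)$.) By (3) its one-sided step is a pair in $S$ of slope $\frac{|q'|}q L$. Slopes of pairs in $S$ are at most $L$, and $L>0$. Hence $|q'|\le q$.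

What is left is to exclude equality, as in $q'=-q$ or $q'=e^{2\pi i/3}q$. If $|q'|=q$, the step gains nothing in slope. But then it loses nothing either, and that gives the set a rigid structure.

## 6. Rigidity of $\sigma$ near zero when $|q'|=q$

Assume for contradiction that $|q'|=q$, and put $\omega=q'/q$. Then $|\omega|=1$ and $\omega\ne1$. By (3), the one-sided step now sends maximal pairs to maximal pairs and multiplies their differences by $q$.

**Step 4: a maximal pair around zero, and what it implies.** We look for pairs where the triangle inequality at $0$ is sharp. Start from any maximal pair and apply one-sided steps as long as the pair is one-sided. The differences are multiplied by $q>1$ each time and cannot exceed $2c$, the length of $I$. So after finitely many steps we reach a maximal pair with $x<0<y$.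

Let $(x,y)$ be *any* maximal pair with $x<0<y$. Since $0\in S$, the pairs $(0,y)$ and $(x,0)$ have slope at most $L$, so
$$L(y-x)=|\sigma(y)-\sigma(x)|\le|\sigma(y)|+|\sigma(x)|\le Ly+L|x|=L(y-x).\tag{4}$$
Equality holds throughout. So $|\sigma(y)|=Ly$ and $|\sigma(x)|=L|x|$: the pairs $(0,y)$ and $(x,0)$ are maximal, and since $\sigma(-x)=-\sigma(x)$, so is $(0,-x)$. Equality in the first inequality, applied to the nonzero numbers $a=\sigma(y)$ and $b=-\sigma(x)$, says that $\sigma(y)$ has the same argument as $\sigma(y)-\sigma(x)$.

**Step 5: $\sigma$ is a rotated scaling on the central part of $S$.** By Step 4 there are positive $y\in S$ with $(0,y)$ maximal. Let $y^*$ be the largest one, and write $\sigma(y^*)=L\theta y^*$ with $|\theta|=1$. For $s\in S\cap(0,y^*]$,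
$$Ly^*=|\sigma(y^*)|\le|\sigma(s)|+|\sigma(y^*)-\sigma(s)|\le Ls+L(y^*-s)=Ly^* .$$
So $|\sigma(s)|=Ls$. If $s<y^*$, then also $|\sigma(y^*)-\sigma(s)|=L(y^*-s)\neq0$, and equality in the triangle inequality gives $\sigma(s)$ the same argument as $\sigma(y^*)$. If $s=y^*$ this is trivial. Hence
$$\sigma(s)=L\theta s\qquad\text{for all } s\in S\cap(0,y^*].\tag{5}$$

**Step 6: $\omega$ is a root of unity, and $q^n\le2$ for some $n\ge1$ with $\omega^n=1$.** We compare (5) with what the one-sided steps do to $\sigma$: they rotate it by $\omega$. Start from $(x_0,y_0)=(0,y^*)$, which is one-sided, and apply one-sided steps until the first index $n$ with $x_n<0<y_n$. It exists because the differences $q^ky^*$ cannot exceed $2c$, and $n\ge1$. All the pairs $(x_k,y_k)$ with $k\le n$ are maximal, and iterating (3) gives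
$$y_n-x_n=q^ny^*,\qquad \sigma(y_n)-\sigma(x_n)=q'^n\sigma(y^*)=L\theta\,\omega^n\,q^ny^* .\tag{6}$$
Step 4 applies to $(x_n,y_n)$: the pairs $(0,y_n)$ and $(0,-x_n)$ are maximal, so the choice of $y^*$ gives
$$y_n\le y^*,\qquad -x_n\le y^* .$$
Also by Step 4, $|\sigma(y_n)|=Ly_n$ and $\sigma(y_n)$ has the argument of $\sigma(y_n)-\sigma(x_n)$, which by (6) is that of $\theta\omega^n$. So $\sigma(y_n)=L\theta\omega^ny_n$. But $y_n\in S\cap(0,y^*]$, so (5) gives $\sigma(y_n)=L\theta y_n$. Hence $\omega^n=1$. Finally, $q^ny^*=y_n-x_n\le2y^*$, so $q^n\le2$.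

Let $m$ be the order of $\omega$. Then $m\ge2$ because $\omega\ne1$, and $m\mid n$, so $q^m\le q^n\le2$. We have found
$$q'=\omega q,\qquad \omega^m=1,\qquad \omega\neq1,\qquad q^m\le2 .\tag{7}$$
For $m=2$ this describes a number like $\sqrt2$, and Section 3 tells us what to do with it: split the digits by their index modulo $m$. The inequality $q^m\le2$ is exactly what makes each residue class rich enough.

## 7. Independent digits in each residue class modulo $m$

**Lemma 1 (covering fact).** If $\mu\in[\frac12,1)$ and $|t|\le r:=\frac1{1-\mu}$, then $t=\sum_{k\ge0}\eta_k\mu^k$ with $\eta_k\in\{\pm1\}$.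

**Proof.** Note $r\ge2$ and $r-1=\mu r$. Let $\eta_0=1$ if $t\ge0$ and $\eta_0=-1$ otherwise. Then
$$|t-\eta_0|=\bigl||t|-1\bigr|\le\max(1,r-1)=r-1=\mu r ,$$
so $t_1:=(t-\eta_0)/\mu$ satisfies $|t_1|\le r$, and $t=\eta_0+\mu t_1$. Repeat with $t_1$, and so on. After $K$ steps $t=\sum_{k<K}\eta_k\mu^k+\mu^Kt_K$ with $|t_K|\le r$, and $\mu^Kr\to0$. $\square$

For example, with $\mu=\frac12$ and $t=0$ the procedure gives $\eta_0=1$, $t_1=-2$, and then $\eta_k=-1$, $t_{k+1}=-2$ forever: $0=1-\frac12-\frac14-\cdots$. The condition $\mu\ge\frac12$ was used in $\max(1,r-1)=r-1$.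

**Step 7: a $\pm1$ series that vanishes at $\lambda$ but not at $1/q'$.** Assume (7) and put $\mu=\lambda^m=q^{-m}\in[\frac12,1)$. The numbers $\lambda$, $-1$ and $0$ have modulus at most $1<\frac1{1-\mu}$. So Lemma 1, used once for each residue class modulo $m$, gives $\epsilon_i\in\{\pm1\}$ $(i\ge0)$ with
$$\sum_{k\ge0}\epsilon_{mk}\mu^k=\lambda,\qquad \sum_{k\ge0}\epsilon_{mk+1}\mu^k=-1,\qquad \sum_{k\ge0}\epsilon_{mk+j}\mu^k=0\quad(2\le j<m).$$
For every complex $z$ with $z^m=\mu$ we have $|z|=\lambda<1$, so the series $\sum\epsilon_iz^i$ converges absolutely and may be summed by residue classes: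
$$\sum_{i\ge0}\epsilon_iz^i=\sum_{j=0}^{m-1}z^j\sum_{k\ge0}\epsilon_{mk+j}\mu^k=\lambda-z .\tag{8}$$
At $z=\lambda$ the sum is $0$. At $z_0=1/q'=\lambda\omega^{-1}$, which satisfies $z_0^m=\mu$ because $\omega^m=1$, the sum is $\lambda(1-\omega^{-1})\ne0$.

**Step 8: finiteness of $S$ forces the series to vanish at $1/q'$.** This is the contradiction. Put
$$X_N=\sum_{i=0}^N\epsilon_iq^{N-i}=q^N\sum_{i=0}^N\epsilon_i\lambda^i=-q^N\sum_{i>N}\epsilon_i\lambda^i ,$$
where the last equality holds because the full series vanishes at $\lambda$. Then
$$|X_N|\le\sum_{k\ge1}\lambda^k=\frac{\lambda}{1-\lambda}=\frac1{q-1}=c ,\tag{9}$$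
and $X_N\in A(q)$, so $X_N\in S$ for all $N$. Hence $\sigma(X_N)$ takes only finitely many values. Since $|q'|=q>1$,
$$\sum_{i=0}^N\epsilon_iz_0^i=q'^{-N}\sum_{i=0}^N\epsilon_iq'^{N-i}=q'^{-N}\sigma(X_N)\ \longrightarrow\ 0 .$$
So the series vanishes at $z_0$, contrary to Step 7.

Therefore $|q'|=q$ is impossible, and by Step 3 every conjugate $q'\ne q$ satisfies $|q'|<q$. Since $q>1$ is an algebraic integer by Step 1, $q$ is a Perron number. This proves Theorem 1. $\blacksquare$

## 8. Beyond $q=2$, and the norm condition

**Proof of Theorem 2, part 1.** The number $2$ is an integer greater than $1$ with no other conjugates, so it is Perron, and Theorem 1 holds at $q=2$ too. Now let $q>2$, and let $P$ be a $\pm1$ polynomial of degree $n$. The leading term beats all the others together: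
$$|P(q)|\ge q^n-(q^{n-1}+\cdots+1)=q^n-\frac{q^n-1}{q-1}\ge q^n-\frac{q^n}{q-1}=q^n\,\frac{q-2}{q-1}.$$
The right side tends to infinity with $n$. So a bounded interval contains values $P(q)$ of only finitely many degrees, and there are finitely many $P$ of each degree. Hence $A(q)$ is discrete, whatever the arithmetic of $q$. For transcendental $q>2$ the conclusion of Theorem 1 is false. $\blacksquare$

**Proof of Theorem 2, part 2: the norm.** Let $q\in(1,2)$ with $A(q)$ discrete. By Step 1, $q$ is a root of $P_j-P_i$ with $i<j$. Its coefficients of index greater than $i$ are $\pm1$, and those of index at most $i$ are differences of two signs; so all of them lie in $\{0,\pm1,\pm2\}$. Divide by the largest power of $x$ that divides $P_j-P_i$. As $q\ne0$, the quotient still vanishes at $q$; it is monic with integer coefficients, and its constant term is nonzero, so it lies in $\{\pm1,\pm2\}$. By Gauss's lemma the minimal polynomial of $q$ divides the quotient in $\mathbb Z[x]$, so its constant term $\pm N(q)$ divides $2$. Hence $|N(q)|\in\{1,2\}$.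

**The cubic $f=x^3-x-3$.** We check that its root in $(1,2)$ is Perron and fails the norm condition. A rational root would be one of $\pm1,\pm3$, but $f(1)=f(-1)=-3$, $f(3)=21$, $f(-3)=-27$. A cubic without rational roots is irreducible over $\mathbb Q$. Its discriminant is $-4(-1)^3-27\cdot(-3)^2=4-243<0$, so $f$ has one real root $q$ and a pair of complex conjugate roots. Since
$$f\left(\tfrac53\right)=\tfrac{125-45-81}{27}=-\tfrac1{27}<0<3=f(2),$$
we have $q\in(\frac53,2)$. The product of the three roots is $3$, so the squared modulus of each complex root is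
$$\frac3q<\frac95<\frac{25}9<q^2 .$$
Thus $q$ is Perron. (And $3/q>1$, so $q$ is not Pisot.) But $N(q)=3\notin\{\pm1,\pm2\}$, so $A(q)$ is not discrete. $\blacksquare$

## 9. For $q\le\sqrt2$: discrete means Pisot

We prove part 3 of Theorem 2. One direction is classical and holds on all of $(1,2)$.

**Step 9: if $q\in(1,2)$ is Pisot, then $A(q)$ is discrete.** Let $q_j\ne q$ run over the other conjugates, with embeddings $\sigma_j$, and let $R>0$. If $x=P(q)\in A(q)$ and $|x|\le R$, then
$$|\sigma_j(x)|=|P(q_j)|\le\sum_{i\ge0}|q_j|^i=\frac1{1-|q_j|} .$$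
So $x$ is an algebraic integer in $\mathbb Q(q)$, and all its images under the embeddings of $\mathbb Q(q)$ are bounded by a constant that depends only on $q$ and $R$. The monic polynomial with these images as roots is a power of the minimal polynomial of $x$, so it has integer coefficients, and these are bounded. There are finitely many such polynomials of degree $[\mathbb Q(q):\mathbb Q]$, and each has finitely many roots. So $A(q)\cap[-R,R]$ is finite for every $R$.

For the other direction we rely on Feng's theorem (D.-J. Feng, *On the topology of polynomials with bounded integer coefficients*, J. Eur. Math. Soc. 18 (2016), 181–193).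

**Theorem (Feng).** For $p>1$ and an integer $m\ge1$, the set
$$Y_m(p)=\Bigl\{\sum_{i=0}^n\epsilon_ip^i:\ n\ge0,\ \epsilon_i\in\{0,\pm1,\dots,\pm m\}\Bigr\}$$
is dense in $\mathbb R$ if and only if $p<m+1$ and $p$ is not a Pisot number.

This theorem concerns digits $0,\pm1,\dots,\pm m$, and our digits are $\pm1$. The digit $0$ is missing. The plan is to work with $p=q^2$. Differences of $\pm1$ digits at even indices give $2\cdot\{0,\pm1\}$, and the digits at odd indices are used to keep everything inside $I$.

Let $1<q\le\sqrt2$ with $A(q)$ discrete. By Theorem 1, $q$ is Perron, so $q\ne\sqrt2$. Put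
$$p=q^2\in(1,2),\qquad \mu=\lambda^2=\frac1p\in(\tfrac12,1).$$

**Step 10 (claim): $Y_1(p)\cap\bigl[-\frac1{p-1},\frac1{p-1}\bigr]$ is finite.** We show that every $w$ in this set satisfies $2w\in S-S$, where $S-S=\{x-y:x,y\in S\}$ is finite. Write $w=\sum_{i=0}^n\delta_ip^{n-i}$ with $\delta_i\in\{0,\pm1\}$.

*Extend $w$ to a series that vanishes at $\mu$.* Multiplied by $\mu$, Lemma 1 says that every number of modulus at most $\frac\mu{1-\mu}=\frac1{p-1}$ has the form $\sum_{k\ge1}\eta_k\mu^k$ with $\eta_k=\pm1$. So there are $\delta_{n+k}\in\{\pm1\}$ $(k\ge1)$ with $\sum_{k\ge1}\delta_{n+k}\mu^k=-w$. Since $\sum_{i\le n}\delta_i\mu^i=\mu^nw$,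
$$\sum_{i\ge0}\delta_i\mu^i=\mu^nw+\mu^n\cdot(-w)=0 .\tag{10}$$

*Write the digits $\delta_i$ as half-differences of signs.* Let $s_i=0$ if $\delta_i\ne0$. On the indices with $\delta_i=0$ (all of them are at most $n$) let $s_i=\pm1$ with alternating signs along the increasing sequence of these indices. Put $t=\sum_is_i\mu^i$. This is zero or a finite alternating sum with decreasing moduli, so $|t|$ is at most its first modulus, and $|t|\le1$. For each $i$ exactly one of $s_i,\delta_i$ is nonzero, so
$$E_i=s_i+\delta_i,\qquad E_i'=s_i-\delta_i$$
take values in $\{\pm1\}$. By (10), $\sum_iE_i\mu^i=\sum_iE_i'\mu^i=t$, and $E_i-E_i'=2\delta_i$.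

*Cancel $t$ with the odd indices.* We have $|t/\lambda|\le q$. Since $q^2-1\le1\le q$, we also have $q\le\frac{q^2}{q^2-1}=\frac1{1-\mu}$. So Lemma 1 gives $o_i\in\{\pm1\}$ with $\sum_{i\ge0}o_i\mu^i=-t/\lambda$. Define
$$\epsilon_{2i}=E_i,\qquad \epsilon'_{2i}=E'_i,\qquad \epsilon_{2i+1}=\epsilon'_{2i+1}=o_i .$$
Then $\sum_i\epsilon_i\lambda^i=t+\lambda\cdot(-t/\lambda)=0$, and likewise $\sum_i\epsilon_i'\lambda^i=0$.

*Conclude.* As in Step 8, a $\pm1$ series that vanishes at $\lambda$ has all its truncations in $S$: the estimate (9) used nothing else. So $X=\sum_{i\le2n}\epsilon_iq^{2n-i}$ and $X'=\sum_{i\le2n}\epsilon'_iq^{2n-i}$ lie in $S$. The terms with odd index cancel in the difference, and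
$$X-X'=\sum_{i\le n}(E_i-E_i')q^{2n-2i}=2\sum_{i\le n}\delta_ip^{n-i}=2w .$$
Hence $2w\in S-S$, which proves the claim.

**Step 11: $q^2$ is Pisot, hence $q$ is Pisot.** By the claim, $Y_1(p)$ has only finitely many points in an interval of positive length, so it is not dense in $\mathbb R$. Feng's theorem with $m=1$ and $p<2$ shows that $p=q^2$ is a Pisot number.

Let $q'\ne q$ be a conjugate of $q$, with embedding $\sigma$. Then $q'^2=\sigma(q^2)$ is a conjugate of $q^2$. Either $q'^2\ne q^2$, and then $|q'|^2<1$ because $q^2$ is Pisot; or $q'^2=q^2$, that is, $q'=-q$. The second case is excluded because $q$ is Perron by Theorem 1. So every conjugate $q'\ne q$ satisfies $|q'|<1$. Since $q$ is an algebraic integer greater than $1$, it is a Pisot number. $\blacksquare$
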